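
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Minimizing Total Tardiness on a Single Machine\\ with Release Dates and Preemption\\ Is Strongly NP-Hard}


\begin{abstract}
We consider the scheduling problem $1|r_i,pmtn|\sum T_i$: jobs with release dates, processing times and due dates are processed on one machine, preemption is free, and the total tardiness is to be minimized. We prove that the problem is NP-hard in the strong sense, so that it has no pseudo-polynomial algorithm unless P $=$ NP. The reduction is from 3-PARTITION. A long wall of unit jobs turns due dates into weights. A dominant part of the weights forces the late jobs to fill prescribed capacities exactly, in spite of preemption. A lower-order part completes a square and forces the late jobs to use each item size the right number of times. The same construction gives strong NP-hardness for laminar windows $[r_i,d_i]$, excludes an FPTAS, and shows W[1]-hardness with respect to the number of distinct release dates when the numbers are encoded in unary.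
\end{abstract}

\section{Introduction}

\subsection{The problem}

Jobs $1,\dots,n$ are to be processed on a single machine that can work on only one job at a time. Job $i$ has a release date $r_i$, a processing time $p_i$ and a due date $d_i$; the $r_i$ are nonnegative integers, the $p_i$ positive integers and the $d_i$ integers. No job may be processed before its release date. Preemption is allowed: a job may be interrupted at any time and resumed later, without set-up cost or loss of work. If job $i$ is completed at time $C_i$, its \emph{tardiness} is $T_i=\max\{0,C_i-d_i\}$. The problem $1|r_i,pmtn|\sum T_i$ asks for a schedule that minimizes $\sum_i T_i$.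

We assume $r_i\le d_i$. This loses no generality: if $d_i<r_i$, then replacing $d_i$ by $r_i$ lowers $T_i$ by the constant $r_i-d_i$ in every schedule, because $C_i\ge r_i$.

Numbers are encoded in binary. An algorithm is \emph{pseudo-polynomial} if its running time is polynomial in the number of jobs and the largest number in the instance. A problem is \emph{NP-hard in the strong sense} if it remains NP-hard on instances whose numbers are bounded by a polynomial in the input length; on such instances a pseudo-polynomial algorithm runs in polynomial time, so if P $\ne$ NP a strongly NP-hard problem has none. The problem $1|r_i,pmtn|\sum T_i$ is NP-hard, since the NP-hard problem $1||\sum T_i$ reduces to it \cite{Chu}. Whether it is strongly NP-hard or has a pseudo-polynomial algorithm is recorded as open in \cite{Thesis}. We settle this question.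

\subsection{Which answer should one expect?}

There are indications in both directions. If all release dates are equal, preemption is useless (see the remark after Lemma~\ref{lem:integral}) and the problem is $1||\sum T_i$, which has a pseudo-polynomial algorithm due to Lawler~\cite{Lawler}. On the other hand, the nonpreemptive problem $1|r_i|\sum T_i$ is strongly NP-hard \cite{Lenstra}, even if release dates and due dates are agreeable, that is, $r_i\le r_j$ implies $d_i\le d_j$ \cite{KK}.

A natural way to prove strong hardness without preemption is to pin short jobs at prescribed times, so that the other jobs have to fill the gaps between them exactly. Preemption defeats this, because a job that does not fit into a gap is simply cut. We therefore let the \emph{objective} enforce exact packing, and the difficulty is to do so with small numbers.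

\subsection{Results}

\begin{theorem}\label{thm:main}
The decision version of $1|r_i,pmtn|\sum T_i$ (``is there a schedule with $\sum T_i\le Y$?'') is strongly NP-complete. Hence, if P $\neq$ NP, the problem $1|r_i,pmtn|\sum T_i$ has no pseudo-polynomial algorithm.
\end{theorem}

A family of intervals is \emph{laminar} if any two of them are nested or have disjoint interiors. An \emph{FPTAS} is an algorithm that, given an instance and $\varepsilon>0$, returns a schedule of value at most $1+\varepsilon$ times the optimum in time polynomial in the input length and $1/\varepsilon$. The Exponential Time Hypothesis (ETH) states that for some $\delta>0$ the problem 3-SAT with $n$ variables cannot be solved in time $O(2^{\delta n})$.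

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] Strong NP-hardness persists when the intervals $[r_i,d_i]$ form a laminar family.
\item[(b)] Unless P $=$ NP, the problem $1|r_i,pmtn|\sum T_i$ has no FPTAS.
\item[(c)] The problem with unary-encoded numbers, parameterized by the number $q$ of distinct release dates, is W[1]-hard. Under ETH it has no algorithm with running time $f(q)\cdot N^{o(q/\log q)}$, where $N$ is the unary input size.
\item[(d)] Every instance, with threshold $Y$, that is constructed for Theorem~\ref{thm:main} and for (a)--(c) has optimum at most $Y$ with preemption if and only if it has optimum at most $Y$ without preemption.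
\end{enumerate}
\end{theorem}

Section~\ref{sec:lemmas} contains two lemmas on optimal schedules. Section~\ref{sec:idea} explains the ideas of the reduction on the smallest cases in which they are visible. Sections~\ref{sec:construction} and~\ref{sec:correct} give the construction and its proof, and Section~\ref{sec:theorems} derives the theorems.

\section{Two lemmas on optimal schedules}\label{sec:lemmas}

For an integer $t\ge0$, the \emph{slot} $t$ is the time interval $[t,t+1)$. A schedule is \emph{integral} if in each slot the machine is idle or processes a single job during the whole slot. The first lemma says that, since the data are integers, only integral schedules matter, and that a schedule can be described by a permutation.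

\begin{lemma}\label{lem:integral}
For every schedule there is an order of the jobs such that the following integral schedule completes no job later: in each slot $t$, process the first job in the order that has been released by time $t$ and is unfinished. In particular, an optimal schedule exists, some optimal schedule is integral and arises from an order of the jobs in this way, and the optimal value is an integer.
\end{lemma}

\begin{proof}
Let $C_i$ be the completion times in the given schedule. Order the jobs by nondecreasing $C_i$, ties broken arbitrarily, and let $C_i'$ be the completion times in the resulting priority schedule, which is integral because the data are integers. Fix a job $i$, and let $H$ consist of $i$ and all jobs before $i$ in the order. Slot $C_i'-1$ processes $i\in H$. Let $s$ be the smallest nonnegative integer such that all the slots $s,\dots,C_i'-1$ process jobs of $H$.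

All jobs processed in $[s,C_i')$ have release date at least $s$. This is trivial for $s=0$. If $s>0$, then slot $s-1$ does not process a job of $H$. Since jobs of $H$ precede all others in the order, every job of $H$ released by time $s-1$ is finished by time $s-1$, so it is not processed in $[s,C'_i)$.

The total processing time of the jobs processed in $[s,C_i')$ is at least $C_i'-s$, and in the given schedule these jobs are processed entirely inside $[s,C_i]$, because their release dates are at least $s$ and $C_j\le C_i$ for $j\in H$. Hence $C_i'-s\le C_i-s$, that is, $C'_i\le C_i$.

Since there are only finitely many orders, a best priority schedule exists, and by what was shown it is optimal among all schedules.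
\end{proof}

\begin{remark}
If all release dates are equal, a priority schedule runs the jobs one after another. So in this case preemption does not help.
\end{remark}

The second lemma lets us place unit jobs at prescribed times. It is the only tool we need to control the shape of optimal schedules.

\begin{lemma}\label{lem:wall}
Let $U$ be a set of unit-time jobs of an instance. For $u\in U$ put $s_u=d_u-1$ and assume $s_u\ge r_u$. Assume also that the $s_u$ are pairwise distinct and that, for each $u\in U$, no job of the instance is released in $(r_u,s_u]$. Then some integral optimal schedule processes every $u\in U$ in slot $s_u$. In particular, in this schedule all jobs of $U$ have tardiness $0$.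
\end{lemma}

\begin{proof}
Start with an integral optimal schedule and treat the jobs of $U$ one after another. Suppose that $u$ is the job to be treated and that it is in slot $\tau\ne s_u$. If slot $s_u$ is idle, move $u$ there. Otherwise slot $s_u$ contains a unit of some job $x\ne u$; exchange the contents of the slots $\tau$ and $s_u$. The job $x$ is not an already treated job, since treated jobs occupy their own slots, which differ from $s_u$. So treated jobs stay where they are.

\emph{Case $\tau>s_u$.} Moving $u$ to slot $s_u$ is feasible since $r_u\le s_u$, and $T_u$ drops from $(\tau+1)-d_u=\tau-s_u$ to $0$. If slot $s_u$ was idle, nothing else changes. Otherwise the unit of $x$ may be moved to slot $\tau$ since $r_x\le s_u<\tau$. The new completion time of $x$ is at most $\max\{C_x,\tau+1\}$, and $C_x\ge s_u+1$, so $T_x$ increases by at most $\tau-s_u$. The total does not increase.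

\emph{Case $\tau<s_u$.} Moving $u$ to slot $s_u$ is again feasible. After the change $u$ completes at $s_u+1=d_u$ and is on time. If slot $s_u$ was idle, nothing else changes. Otherwise $r_x\le s_u$, because $x$ was processed in slot $s_u$. By hypothesis $r_x\notin(r_u,s_u]$, so $r_x\le r_u\le\tau$ and the unit of $x$ may be moved to slot $\tau$. This does not increase $C_x$.

The total tardiness never increases, so the final schedule is optimal and has the claimed form.
\end{proof}

The hypothesis on $(r_u,s_u]$ is needed. Let $u$ have $r_u=0$, $p_u=1$, $d_u=2$, and let $x$ have $r_x=1$, $p_x=1$, $d_x=2$. Then $s_u=1$, and the schedule with $u$ in slot $0$ and $x$ in slot $1$ has total tardiness $0$; but with $u$ in slot $1$ the job $x$ is tardy.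

\section{The ideas on small cases}\label{sec:idea}

\subsection{A wall turns due dates into weights}

Suppose that an interval $[E,T)$ is completely occupied by unit jobs, each on time, as Lemma~\ref{lem:wall} allows. We call these jobs the \emph{wall}. Suppose further that every other job $x$ has a due date in $[E,T]$. If $x$ is completed by time $E$, it is on time. Otherwise we call it \emph{late}. A late job completes after $T\ge d_x$, so its tardiness is
\[
 T_x=w_x+(C_x-T),\qquad w_x=T-d_x .
\]
For the set $S$ of late jobs we thus obtain
\begin{equation}\label{eq:wall}
 \sum_i T_i=\sum_{x\in S}w_x+\sum_{x\in S}(C_x-T).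
\end{equation}
The weights $w_x$ can be any integers between $0$ and $T-E$, so the wall has to be as long as the largest weight. The instance asks which jobs to push behind the wall, at a cost consisting of the weights and of a \emph{tail cost} $\sum_{x\in S}(C_x-T)$.

\subsection{Two periods: exact filling in spite of preemption}\label{sec:two}

Let $a_1,\dots,a_n\in\{1,\dots,B\}$ have sum $2B$. We encode the question whether some subset has sum $B$. Take two copies of every item: for $k=1,2$ let $J_{ik}$, a job of \emph{index} $k$, have processing time $a_i$, release date $(k-1)B$ and weight $\lambda ka_i$, where $\lambda=2nB+1$. Let the wall start at $E=2B$ and have length $2\lambda B$. We consider only schedules with the wall in place.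

Let $Q_1$ be the total size of all late jobs and $Q_2$ the total size of the late jobs of index $2$. The jobs of index $2$ have total size $2B$, and before the wall only the interval $[B,2B)$ is available to them; so $Q_2\ge B$. All jobs together have total size $4B$, and $2B$ units of time precede the wall; so $Q_1\ge2B$. In $Q_1+Q_2$ the size of a late job of index $k$ is counted $k$ times, so the sum of the weights of the late jobs is $\lambda(Q_1+Q_2)\ge3\lambda B$.

\emph{If a subset $A$ has sum $B$}, let $J_{i1}$, $i\in A$, and $J_{i2}$, $i\notin A$, be late. The other jobs fill $[0,B)$ and $[B,2B)$ exactly. The tail consists of $n$ jobs of total size $2B$, so the cost is at most $3\lambda B+2nB<3\lambda B+\lambda$. \emph{Conversely}, if the cost is less than $3\lambda B+\lambda$, then the integer $Q_1+Q_2$ is at most $3B$. Hence $Q_2=B$, and the late jobs of index $2$ form a subset with sum $B$.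

It is instructive to see how preemption fails. Let $B=3$ and $a=(2,2,2)$, so that no subset has sum $B$. With preemption one can fill $[3,6)$ completely with jobs of index $2$: process one of them fully and half of another. Then only $3$ units of work of index $2$ remain. But the two late jobs are charged with their full size, which is $4$. Indeed $Q_2\ge 4$ always, so the weights sum to at least $\lambda(6+4)=3\lambda B+\lambda$. \emph{Cutting a job saves work, but not weight.}

The factor $k$ in the weights cannot be dropped. With weights $\lambda a_i$, one could process all $J_{i1}$ in $[0,2B)$ and let all $J_{i2}$ be late. The weights then sum to $2\lambda B$, which is the lower bound $\lambda Q_1\ge 2\lambda B$ whatever the items are. The factor $k$ makes it expensive to let jobs of high index be late beyond what is unavoidable.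

\subsection{Three periods: using every item once}\label{sec:three}

For $m$ groups we will use $m$ periods, a copy $J_{ik}$ of item $i$ for every period $k$, and weights with leading part $\lambda ka_i$. In the same way this will force the late jobs of each index $k$ to have total size exactly $B$. For $m\ge3$ this is not enough. Let $m=3$, $B=3$ and $a=(3,2,2,2)$. There is no partition into three groups of sum $3$, since a group containing a $2$ has sum $2$ or at least $4$. But the three copies of the item of size $3$ can be late, one of each index. We must make sure that an item is not used repeatedly.

For this we use the tail cost. If late jobs of sizes $p_1\le\dots\le p_s$, none of them started before the wall, run behind the wall in this order and without idle time, then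
\[
\sum_x(C_x-T)=\sum_{l\le j}p_l=\sum_{l\le j}\min(p_l,p_j).
\]
Such sums are best described by levels. For a finite family of positive integers $(p_x)_{x\in S}$ let $n_\theta=|\{x\in S:p_x\ge\theta\}|$, $\theta\ge1$. Since $\min(p_x,p_y)$ is the number of $\theta\ge1$ with $p_x,p_y\ge\theta$, we have
\begin{equation}\label{eq:levels}
\sum_{\{x,y\}\subseteq S,\ x=y\text{ allowed}}\min(p_x,p_y)=\sum_{\theta\ge1}\frac{n_\theta(n_\theta+1)}2 ,\qquad \sum_{x\in S}p_x=\sum_{\theta\ge1}n_\theta .
\end{equation}
So the tail cost is, up to the linear term $\frac12\sum_\theta n_\theta$, which is fixed if the total size is fixed, half the sum of squares $\sum_\theta n_\theta^2$. We want to modify the cost so that its minimum is attained where the late jobs have exactly the sizes $a_1,\dots,a_n$, that is, at $n_\theta=\tau_\theta$ with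
\[
\tau_\theta=|\{i:a_i\ge\theta\}| .
\]
To complete the square, we have to subtract $\sum_\theta\tau_\theta n_\theta$. This expression is linear in the $n_\theta$, so it is a sum over the late jobs and can be built into the weights: the weight of every copy of item $i$ is reduced by the \emph{bonus}
\begin{equation}\label{eq:h}
h_i=\sum_{\theta=1}^{a_i}\tau_\theta=\sum_{l=1}^n\min(a_i,a_l),
\end{equation}
where the last equality counts, for each $l$, the levels $\theta\le a_i$ with $a_l\ge\theta$.

In the example, $\tau=(4,4,1)$, the item of size $3$ has $h=3+2+2+2=9$, and the items of size $2$ have $h=8$. Three late jobs of size $3$ have tail cost $3+6+9=18$ and bonus $27$, together $-9$. Late jobs of sizes $2,2,2,3$ have tail cost $2+4+6+9=21$ and bonus $33$, together $-12$. The difference $3$ is $\frac12\sum_\theta(n_\theta-\tau_\theta)^2=\frac12(1+1+4)$ for $n=(3,3,3)$. Without the bonus, reusing the long item would be cheaper, because it makes fewer jobs late.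

We choose $\lambda$ larger than the total bonus of any set of late jobs. Then the leading parts of the weights dominate: a schedule that meets our threshold must fill the capacities exactly, and only then do bonus and tail cost decide about the sizes. That \emph{sizes} rather than items are controlled is no loss, since items of equal size are interchangeable.

\section{The construction}\label{sec:construction}

\paragraph{Source problem.} EXACT PACKING is the following problem. Given integers $m\ge2$, $B\ge1$ and $a_1,\dots,a_n$ with $1\le a_i\le B$ and $\sum_ia_i=mB$, can $\{1,\dots,n\}$ be partitioned into $A_1,\dots,A_m$ with $\sum_{i\in A_k}a_i=B$ for all $k$? For $n=3m$ and $B/4<a_i<B/2$ this is 3-PARTITION, which is strongly NP-complete \cite{GJ}. In 3-PARTITION the bounds force every group to have exactly three elements. The case $m=1$ is trivial; we exclude it so that the period length $L$ below is positive.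

\paragraph{Constants.} With $h_i$ as in \eqref{eq:h}, put
\[
L=(m-1)B,\qquad E=mL,\qquad \lambda=nm^2B+1,\qquad T=E+\lambda mB,
\]
\[
K=-\sum_{1\le i<l\le n}\min(a_i,a_l)\le0,\qquad Y=\lambda B\,\frac{m(m+1)}2+K .
\]
Here $L$ is the length of a period, $E$ and $T$ are the ends of the wall, $\lambda$ separates the two levels of cost, and $K$ is the tail cost minus the total bonus in the ideal case.

\paragraph{Main jobs.} For $1\le i\le n$ and $1\le k\le m$ there is a job $J_{ik}$, of \emph{index} $k$, with
\[
p=a_i,\qquad r=R_k:=(k-1)L,\qquad d=d_{ik}:=T-\lambda ka_i+h_i .
\]
Thus its weight is $T-d_{ik}=\lambda ka_i-h_i$. Since $0\le h_i\le\sum_la_l=mB\le\lambda\le\lambda ka_i\le\lambda mB$,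
\begin{equation}\label{eq:due}
R_k<E\le d_{ik}\le T .
\end{equation}

\paragraph{Block jobs.} The wall consists of $\lambda mB=T-E$ unit-time jobs $u_t$, $t=E,\dots,T-1$, with due date $t+1$ and release date given by one of the following variants:
\begin{itemize}
\item[($\alpha$)] $u_t$ is released at time $t$;
\item[($\beta$)] every $u_t$ is released at time $E$.
\end{itemize}
Both variants satisfy the hypotheses of Lemma~\ref{lem:wall} with $s_{u_t}=t$. In ($\alpha$) the interval $(r_{u_t},s_{u_t}]$ is empty; in ($\beta$) it is $(E,t]$, and no job is released after $E$. For Theorem~\ref{thm:main} either variant will do. Variant ($\alpha$) has the smaller windows, which we use for Theorem~\ref{thm:more}(a); variant ($\beta$) has few release dates, which we use for Theorem~\ref{thm:more}(c).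

\paragraph{Size.} There are $nm+\lambda mB$ jobs. All numbers, including $Y$, are integers bounded by a polynomial in $n$, $m$ and $B$, and $n\le\sum_ia_i=mB$. So the construction takes time polynomial in the unary size of the EXACT PACKING instance, and the unary size of the constructed instance is polynomial in it as well. Moreover, $E\le\lambda mB$, so all numbers in the constructed instance are at most $2\lambda mB$, and $Y\le\lambda m^2B\le(\lambda mB)^2$. Hence they are bounded by a polynomial in the number of jobs.

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\draw (0,0) rectangle (2.1,0.8);
\draw (2.1,0) rectangle (4.2,0.8);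
\draw (4.2,0) rectangle (6.3,0.8);
\draw[fill=gray!30] (6.3,0) rectangle (9.9,0.8);
\draw (9.9,0) rectangle (13.2,0.8);
\node at (1.05,0.4) {\scriptsize $J_{i1},\ i\notin A_1$};
\node at (3.15,0.4) {\scriptsize $J_{i2},\ i\notin A_2$};
\node at (5.25,0.4) {\scriptsize $J_{i3},\ i\notin A_3$};
\node at (8.1,0.4) {\scriptsize wall of unit jobs};
\node at (11.55,0.4) {\scriptsize $J_{ik},\ i\in A_k$};
\draw[->] (0,0) -- (13.8,0);
\node[below] at (0,0) {\scriptsize $R_1=0$};
\node[below] at (2.1,0) {\scriptsize $R_2=L$};
\node[below] at (4.2,0) {\scriptsize $R_3=2L$};
\node[below] at (6.3,0) {\scriptsize $E=3L$};
\node[below] at (9.9,0) {\scriptsize $T$};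
\node[below] at (13.2,0) {\scriptsize $T+3B$};
\draw[<->] (6.3,1.05) -- (9.9,1.05);
\node[above] at (8.1,1.05) {\scriptsize due dates of all $J_{ik}$};
\end{tikzpicture}
\caption{The schedule obtained from a partition $A_1,A_2,A_3$ into groups of sum $B$ ($m=3$; not to scale). In each period of length $L=2B$, the copies of all items outside the group of this period are processed. The copies of the items in the groups, one copy of each item, are late and are processed behind the wall, in nondecreasing order of size.}
\label{fig:layout}
\end{figure}

\section{Correctness of the reduction}\label{sec:correct}

\begin{proposition}\label{prop:main}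
For either variant, the minimum total tardiness of the constructed instance is at most $Y$ if and only if the EXACT PACKING instance is a yes-instance. For a yes-instance there is even a nonpreemptive schedule of value $Y$.
\end{proposition}

Besides \eqref{eq:levels} and \eqref{eq:h} we shall use
\begin{equation}\label{eq:tau}
\sum_\theta\tau_\theta=\sum_ia_i=mB,\qquad K=-\sum_{\theta\ge1}\frac{\tau_\theta(\tau_\theta-1)}2 .
\end{equation}
The second identity counts, for each level $\theta$, the pairs $i<l$ with $a_i,a_l\ge\theta$.

\subsection{From a partition to a schedule}

Let $A_1,\dots,A_m$ be a solution of the EXACT PACKING instance. Consider the following schedule; see Figure~\ref{fig:layout}.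
\begin{itemize}
\item In $[R_k,R_k+L)$, for each $k$, process the jobs $J_{ik}$ with $i\notin A_k$, one after another. They need exactly $mB-B=L$ units of time and complete by $E\le d_{ik}$, so they are on time.
\item In $[E,T)$, process $u_t$ in slot $t$. These jobs are on time.
\item From time $T$ on, process the jobs $J_{ik}$ with $i\in A_k$ one after another in nondecreasing order of size. Each item $i$ occurs exactly once among them.
\end{itemize}
No job is preempted. The jobs of the last group are late. As in Section~\ref{sec:three}, their tail cost is $\sum_{i\le l}\min(a_i,a_l)$, and by \eqref{eq:wall} the total tardiness is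
\[
\lambda\sum_{k=1}^mk\sum_{i\in A_k}a_i-\sum_{i=1}^nh_i+\sum_{i\le l}\min(a_i,a_l).
\]
The first term is $\lambda B\frac{m(m+1)}2$. Moreover $\sum_ih_i=2\sum_{i<l}\min(a_i,a_l)+mB$, and $\sum_{i\le l}\min(a_i,a_l)=\sum_{i<l}\min(a_i,a_l)+mB$. So the total is $\lambda B\frac{m(m+1)}2-\sum_{i<l}\min(a_i,a_l)=Y$.

\subsection{From a schedule to a partition}

Suppose that the minimum total tardiness is at most $Y$. By Lemma~\ref{lem:wall} there is an integral optimal schedule in which the block jobs occupy exactly $[E,T)$ and are on time. Its value is at most $Y$. Let $S$ be the set of late jobs, that is, of main jobs not completed by time $E$. For $x=J_{ik}\in S$ write $k_x=k$, $p_x=a_i$ and $h_x=h_i$, and let $\rho_x$ be the remaining processing time of $x$ at time $E$, or equivalently at time $T$. So $1\le\rho_x\le p_x$. By \eqref{eq:due}, the due dates of the main jobs lie in $[E,T]$, and \eqref{eq:wall} reads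
\begin{equation}\label{eq:cost}
\sum_iT_i=\lambda\sum_{x\in S}k_xp_x-\sum_{x\in S}h_x+\sum_{x\in S}(C_x-T).
\end{equation}

\paragraph{Step 1: exact filling.} For $1\le k\le m$ let $Q_k=\sum_{x\in S,\,k_x\ge k}p_x$. The main jobs of index at least $k$ have total processing time $(m-k+1)mB$. Before time $T$ they can be processed only in $[R_k,E)$, which has length $(m-k+1)L$. Hence
\begin{equation}\label{eq:Q}
Q_k\ \ge\sum_{x\in S,\,k_x\ge k}\rho_x\ \ge\ (m-k+1)(mB-L)=(m-k+1)B .
\end{equation}
In $\sum_{k=1}^mQ_k$ the size of each $x\in S$ is counted $k_x$ times, so
\[
\sum_{x\in S}k_xp_x=\sum_{k=1}^mQ_k\ \ge\ B\,\frac{m(m+1)}2 .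
\]
Suppose that $Q_k>(m-k+1)B$ for some $k$. Then, all these numbers being integers, $\sum_{x\in S}k_xp_x\ge B\frac{m(m+1)}2+1$. There are at most $nm$ late jobs and $h_x\le mB$, so $\sum_{x\in S}h_x\le nm^2B<\lambda$. The tail cost is nonnegative. By \eqref{eq:cost},
\[
\sum_iT_i\ \ge\ \lambda B\,\frac{m(m+1)}2+\lambda-nm^2B\ >\ \lambda B\,\frac{m(m+1)}2\ \ge\ Y,
\]
a contradiction. So $Q_k=(m-k+1)B$ for all $k$, and taking differences of consecutive values (with $Q_{m+1}=0$) gives
\begin{equation}\label{eq:fill}
\sum_{x\in S,\ k_x=k}p_x=B\qquad(k=1,\dots,m).
\end{equation}
For $k=1$, equality holds throughout \eqref{eq:Q}. Hence $\sum_{x\in S}p_x=mB$ and $\rho_x=p_x$ for all $x\in S$: no late job is started before the wall.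

\paragraph{Step 2: every size is used the right number of times.} By \eqref{eq:fill}, the late jobs of index $k$ form a group of sum $B$. It remains to show that all late jobs together have the sizes $a_1,\dots,a_n$. We bound the tail cost from below. Let $x_1,\dots,x_s$ be the jobs of $S$ in order of completion. By the time $x_j$ completes, the jobs $x_1,\dots,x_j$ have been processed behind the wall for their full sizes, since $\rho_x=p_x$. So $C_{x_j}-T\ge\sum_{l\le j}p_{x_l}$, and
\[
\sum_{x\in S}(C_x-T)\ \ge\ \sum_{l\le j}p_{x_l}\ \ge\ \sum_{l\le j}\min(p_{x_l},p_{x_j})=\sum_\theta\frac{n_\theta(n_\theta+1)}2
\]
by \eqref{eq:levels}, where the second and third sums run over all pairs $1\le l\le j\le s$ and $n_\theta=|\{x\in S:p_x\ge\theta\}|$. By \eqref{eq:h},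
\[
\sum_{x\in S}h_x=\sum_{x\in S}\sum_{\theta\le p_x}\tau_\theta=\sum_\theta\tau_\theta n_\theta .
\]
Finally, $\sum_\theta n_\theta=\sum_{x\in S}p_x=mB=\sum_\theta\tau_\theta$. Inserting all this into \eqref{eq:cost} and using $\sum_{x\in S}k_xp_x=B\frac{m(m+1)}2$, we obtain
\begin{align*}
\sum_iT_i-\lambda B\,\frac{m(m+1)}2\ &\ge\ \sum_\theta\Big(\frac{n_\theta^2+n_\theta}2-\tau_\theta n_\theta\Big)\\
&=\ \frac12\sum_\theta(n_\theta-\tau_\theta)^2-\frac12\sum_\theta\tau_\theta^2+\frac12\sum_\theta n_\theta\\
&=\ \frac12\sum_\theta(n_\theta-\tau_\theta)^2-\frac12\sum_\theta\tau_\theta^2+\frac12\sum_\theta\tau_\theta\\
&=\ \frac12\sum_\theta(n_\theta-\tau_\theta)^2+K ,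
\end{align*}
where the last equality is \eqref{eq:tau}. The left-hand side is at most $K$, because $\sum_iT_i\le Y$. So $n_\theta=\tau_\theta$ for all $\theta$, which means that the multisets $\{p_x:x\in S\}$ and $\{a_1,\dots,a_n\}$ are equal. Choose a bijection $\varphi:S\to\{1,\dots,n\}$ with $a_{\varphi(x)}=p_x$, and put $A_k=\varphi(\{x\in S:k_x=k\})$. The sets $A_1,\dots,A_m$ partition $\{1,\dots,n\}$, and $\sum_{i\in A_k}a_i=B$ for all $k$ by \eqref{eq:fill}. This proves Proposition~\ref{prop:main}. \qed

\section{Proofs of the theorems}\label{sec:theorems}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Hardness.} Apply Proposition~\ref{prop:main} to 3-PARTITION. As 3-PARTITION is strongly NP-complete, it is NP-complete with numbers encoded in unary. From such an instance the construction produces in polynomial time an instance of the scheduling problem whose numbers are bounded by a polynomial in the number of jobs. So the decision version is strongly NP-hard. In particular, a pseudo-polynomial algorithm for $1|r_i,pmtn|\sum T_i$ would solve 3-PARTITION in time polynomial in its unary size, and P $=$ NP would follow.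

\emph{Membership in NP.} By Lemma~\ref{lem:integral} some optimal schedule is the priority schedule of an order of the jobs; this order is the certificate. Its completion times are computed by a simulation that jumps from one event to the next, where the events are releases and completions. There are at most two events per job, between consecutive events the machine works on one job or is idle, and all numbers have polynomial length. So the simulation takes polynomial time.
\end{proof}

\subsection*{Laminar windows: proof of Theorem~\ref{thm:more}(a)}

The main jobs of index $k$ have a common release date $R_k$, and $R_k$ increases with $k$. For laminarity we want all due dates of index $k+1$ to be at most all due dates of index $k$. As $d_{ik}=T-\lambda ka_i+h_i$ and $\lambda$ is large, it suffices that $(k+1)a_i$ exceeds $ka_{i'}$ for all $i,i'$. This holds if the sizes are nearly equal, which can be arranged by adding a large constant to them.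

Let a 3-PARTITION instance with sizes $a_i^{\circ}$ and group sum $B^{\circ}$ be given, and put
\[
a_i=a_i^{\circ}+mB^{\circ},\qquad B=B^{\circ}+3mB^{\circ}.
\]
Then $\sum_ia_i=mB^{\circ}+3m\cdot mB^{\circ}=mB$. The bounds are preserved: $a_i>\frac14B^{\circ}+\frac34mB^{\circ}=B/4$ and $a_i<\frac12B^{\circ}+\frac32mB^{\circ}=B/2$. So in both instances all groups have three elements, and three elements have new sum $B$ if and only if they have old sum $B^{\circ}$. The instances are equivalent, and the unary size grows only polynomially.

Old sizes differ by less than $B^{\circ}/4$, so $m(a_{\max}-a_{\min})<mB^{\circ}<a_{\min}$. Apply the construction with variant ($\alpha$). For $k<m$ and all $i,i'$,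
\begin{align*}
d_{i'k}-d_{i,k+1}&=\lambda\big((k+1)a_i-ka_{i'}\big)+h_{i'}-h_i\\
&\ge\lambda\big(a_{\min}-k(a_{\max}-a_{\min})\big)-mB\ \ge\ \lambda-mB\ \ge\ 0,
\end{align*}
since the last bracket is a positive integer and $0\le h_i,h_{i'}\le mB\le\lambda$. By iteration, $d_{ik}\ge d_{i'k'}$ for all $i,i'$ and $k<k'$.

We check all pairs of windows. For $k<k'$ we have $R_k<R_{k'}$ and $d_{i'k'}\le d_{ik}$, so the window of $J_{i'k'}$ lies in that of $J_{ik}$. The windows of two main jobs with the same index $k$ share their left endpoint and are nested. The window $[t,t+1]$ of a block job satisfies $t\ge E>R_k$. If $t+1\le d_{ik}$, it lies inside $[R_k,d_{ik}]$; otherwise $t\ge d_{ik}$, as $d_{ik}$ is an integer, and the interiors are disjoint. Two block windows have disjoint interiors. So the family is laminar, and (a) follows from Proposition~\ref{prop:main}. \qed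

\subsection*{No FPTAS: proof of Theorem~\ref{thm:more}(b)}

For the constructed instances $-K\le\sum_ih_i\le nmB<\lambda$, so $Y>0$. Suppose that there is an FPTAS, and run it on the instances constructed from 3-PARTITION with $\varepsilon=1/(Y+1)$. This takes time polynomial in the unary size of the 3-PARTITION instance, because $Y$ is bounded by a polynomial in it. If the optimum is at most $Y$, the value returned is at most
\[
Y(1+\varepsilon)=Y+\frac{Y}{Y+1}<Y+1 .
\]
Otherwise the optimum, which is an integer by Lemma~\ref{lem:integral}, is at least $Y+1$, and so is the value returned. So the value returned decides the 3-PARTITION instance, and P $=$ NP. \qed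

\subsection*{Few release dates: proof of Theorem~\ref{thm:more}(c)}

We recall that in a parameterized reduction the new parameter is bounded by a function of the old one; here the reduction even runs in polynomial time. In UNARY BIN PACKING, items of positive integer sizes $a_1,\dots,a_n$ are to be packed into $m$ bins of capacity $B$, where all numbers are encoded in unary. Jansen, Kratsch, Marx and Schlotter \cite{JKMS} prove that this problem, parameterized by $m$, is W[1]-hard, and that it has no algorithm with running time $f(m)N^{o(m/\log m)}$ unless ETH fails.

Let an instance be given. If $\sum_ia_i>mB$ or some $a_i>B$, it is a no-instance. Otherwise, if $m\ge n$ or $m=1$, it is a yes-instance. In these cases we replace it by a fixed instance of EXACT PACKING with $m=2$ and the same answer: $B=1$, $a=(1,1)$ for yes, and $B=3$, $a=(2,2,2)$ for no. In the remaining case $2\le m<n$, so $mB$ is polynomial in the unary size $N$. Add $mB-\sum_ia_i$ items of size $1$. A packing of the original items leaves exactly this much free space, which the unit items fill; conversely, removing the added items from a partition into groups of sum $B$ leaves a packing. So we have obtained an equivalent EXACT PACKING instance of unary size polynomial in $N$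 with the same $m$.

Variant ($\beta$) of the construction yields, by Proposition~\ref{prop:main}, an equivalent scheduling instance of unary size at most $N^{c}$ for a constant $c$ (we may assume $N\ge2$). Its release dates are $R_1,\dots,R_m,E$, which are distinct because $L>0$; so $q=m+1$. Here $m$ is the original number of bins, or $2$ for the fixed instances. This proves W[1]-hardness.

The fixed instances can be answered directly. So an algorithm with running time $f(q)\cdot N^{o(q/\log q)}$ for the scheduling problem would solve UNARY BIN PACKING in time
\[
f(m+1)\cdot N^{c\cdot o((m+1)/\log(m+1))}=f(m+1)\cdot N^{o(m/\log m)},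
\]
up to the polynomial time for the reduction, which does not affect the form of the bound because a constant exponent is $o(m/\log m)$. Then ETH would fail. \qed

\subsection*{Preemption does not matter: proof of Theorem~\ref{thm:more}(d)}

All instances arise from EXACT PACKING by the construction of Section~\ref{sec:construction}. For a yes-instance, Proposition~\ref{prop:main} provides a nonpreemptive schedule of value $Y$. For a no-instance, even the preemptive optimum exceeds $Y$. \qed

\subsection*{Scope}

By Theorem~\ref{thm:more}(c), the number of release dates cannot be treated as a harmless parameter even for unary data: unless FPT $=$ W[1], there is no fixed-parameter algorithm with respect to it. We do not claim that there is a pseudo-polynomial algorithm for each fixed number $q\ge2$ of distinct release dates; for $q=1$ it is Lawler's result \cite{Lawler} for $1||\sum T_i$. The constructions used for (a) and (c) do not have agreeable due dates, so nothing is claimed about the agreeable case of the preemptive problem.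

\begin{thebibliography}{9}

\bibitem{Chu}
Chu (1992). (NP-hardness of $1|r_i,pmtn|\sum T_i$ by reduction from $1||\sum T_i$.)

\bibitem{GJ}
Garey and Johnson,
\emph{Computers and Intractability}, 1979.

\bibitem{JKMS}
Jansen, Kratsch, Marx and Schlotter,
Bin packing with fixed number of bins revisited,
\emph{J. Comput. Syst. Sci.} 79, 2013, 39--49.

\bibitem{KK}
Koulamas and Kyparisis (2001). (Strong NP-hardness of $1|r_i|\sum T_i$ with agreeable release dates and due dates.)

\bibitem{Lawler}
Lawler,
\emph{Annals of Discrete Mathematics} 1, 1977, 331--342.

\bibitem{Lenstra}
Lenstra et al. (1977). (Strong NP-hardness of $1|r_i|\sum T_i$.)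

\bibitem{Thesis}
Single Machine Scheduling With Release,
\url{https://theses.lib.polyu.edu.hk/bitstream/200/4140/1/b16974438.pdf}

\end{thebibliography}

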